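# Polynomially convex embeddings of compact $m$-manifolds in $\mathbb C^{m+1}$

## 1. The theorem: one complex dimension more than the manifold has

For a compact set $K\subset\mathbb C^n$ let $C(K)$ be the algebra of continuous complex functions on $K$, with the sup norm, and let $P(K)\subset C(K)$ be the uniform closure of the holomorphic polynomials. The set $K$ is *polynomially convex* if it equals its polynomial hull
$$\hat K=\{z\in\mathbb C^n:\ |p(z)|\le \sup_K|p|\ \text{ for all holomorphic polynomials } p\}.$$
Throughout, $m\ge1$ is an integer.

**Theorem 1.** Every compact smooth $m$-manifold without boundary has a smooth embedding onto a polynomially convex subset of $\mathbb C^{m+1}$. Hence the least $n$ such that all compact smooth $m$-manifolds without boundary admit a smooth polynomially convex embedding into $\mathbb C^n$ is $n=m+1$, for every $m\ge1$ (in particular for all $m\ge4$).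

**Theorem 2.** Let $M$ be a compact smooth $m$-manifold without boundary. If $n\ge m+1$, the set of $f\in C^\infty(M,\mathbb C^n)$ that are smooth embeddings with $P(f(M))=C(f(M))$ is a dense $G_\delta$ in $C^\infty(M,\mathbb C^n)$. If $n\le m$, no polynomially convex embedding $M\to\mathbb C^n$ exists. So for each individual $M$, a polynomially convex smooth embedding into $\mathbb C^n$ exists if and only if $n\ge m+1$.

Both follow from a statement about real algebraic sets, and most of the lecture proves it.

**Theorem 3.** Let $X_0\subset\mathbb R^N$ be a real algebraic set of dimension $m\ge1$, let $n\ge m+1$ and $d\ge m+1$. Let $\mathcal P_{\mathbb R}$ (resp. $\mathcal P$) be the space of real (resp. complex) polynomials of degree $\le d$ on $\mathbb R^N$ (resp. $\mathbb C^N$). There is a proper real algebraic subset $\mathcal E\subset\mathcal P_{\mathbb R}^n\times\mathcal P_{\mathbb R}^n$ such that for all $(a,b)\notin\mathcal E$, with $\pi=a+ib$: the map $\pi$ is injective on $X_0$, and for **every** compact $K\subset X_0$ we have $P(\pi(K))=C(\pi(K))$. In particular $\pi(K)$ is polynomially convex.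

In words: take a manifold that is cut out by real polynomial equations, and map it to $\mathbb C^n$ by $n$ random polynomials with complex coefficients. As soon as $n\ge m+1$, every continuous function on the image is a uniform limit of holomorphic polynomials, and the same is true on each compact piece of the image.

The question comes from the workshop report https://www.mfo.de/document/1833/OWR_2018_37.pdf. Three known facts frame it.

1. No $m$-dimensional compact manifold without boundary can be polynomially convex in $\mathbb C^m$.
2. Every $m$-dimensional compact topological manifold admits a polynomially convex topological embedding into $\mathbb C^{m+1}$, and $m+1$ is optimal for topological embeddings.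
3. If $n\ge\lfloor 3m/2\rfloor$ and $(m,n)\ne(1,1)$, every $m$-dimensional compact smooth manifold admits a smooth embedding into $\mathbb C^n$ as a totally real, polynomially convex submanifold.

For smooth embeddings, facts 1 and 3 give $m+1\le n\le\max(\lfloor 3m/2\rfloor,m+1)$ for the least $n$. This settles $m\le3$ and leaves a gap for $m\ge4$. We shall use only fact 1, and only for the lower bound.

## 2. Hulls, the algebra $P(K)$, and annihilating measures

*Three small sets.* Let $K$ be the unit circle in $\mathbb C$. By the maximum principle $\hat K$ is the closed disc, so $K$ is not polynomially convex. Correspondingly $P(K)\neq C(K)$: the measure $dz$ on $K$ satisfies $\int_K p\,dz=0$ for every polynomial $p$, but $\int_K\bar z\,dz=2\pi i$. The same argument applies to any smooth Jordan curve in $\mathbb C$, and this is fact 1 for smooth curves in $\mathbb C$. At the other extreme, if $K\subset\mathbb R^n\subset\mathbb C^n$ is compact, then $P(K)=C(K)$ by Stone–Weierstrass, because the coordinate functions are real on $K$. Finally, the closed disc is polynomially convex, but $P(K)\ne C(K)$, since uniform limits of polynomials are holomorphic inside. So "$P(K)=C(K)$"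 is stronger than polynomial convexity.

**Lemma 4.** If $P(K)=C(K)$, then $K$ is polynomially convex.

*Proof.* Let $x\in\hat K$. Since $|p(x)|\le\sup_K|p|$, the value $p(x)$ depends only on $p|_K$, and $p|_K\mapsto p(x)$ extends to a continuous multiplicative functional on $P(K)=C(K)$. It is nonzero, since $1\mapsto1$. Every nonzero multiplicative functional on $C(K)$ is evaluation at some $k\in K$. Apply it to the coordinate functions: $x=k\in K$. $\square$

*The easy manifolds.* If $M$ embeds smoothly in $\mathbb R^{m+1}$, as the sphere $S^m$ does, then $M\subset\mathbb R^{m+1}\subset\mathbb C^{m+1}$ has $P(M)=C(M)$, and we are done. But the real projective plane, for instance, does not embed in $\mathbb R^3$, so genuinely complex maps are needed.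

*The test by measures.* Let $\pi:K\to\mathbb C^n$ be continuous and injective on the compact set $K$. Then $\pi$ is a homeomorphism onto $\pi(K)$, and $P(\pi(K))=C(\pi(K))$ means that the functions $p\circ\pi$ are dense in $C(K)$. By Hahn–Banach and Riesz, this holds if and only if the only complex Borel measure $\nu$ on $K$ with
$$\int_K p\circ\pi\,d\nu=0\quad\text{for all polynomials }p \tag{1}$$
is $\nu=0$. A measure with (1) is called *annihilating*.

**Conventions and textbook facts from algebra.** A bar on a number, a point or a set denotes complex conjugation. For a polynomial map $\pi$ on $\mathbb C^N$, $\bar\pi$ is the map with conjugated coefficients, so $\bar\pi(y)=\overline{\pi(\bar y)}$. If $\pi=a+ib$ with $a,b$ real, then $\bar\pi=a-ib$. Varieties are reduced, possibly reducible, and $\dim\emptyset=-\infty$. Conjugation $y\mapsto\bar y$ is a homeomorphism of $\mathbb C^N$ for the Zariski topology and preserves dimension.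

A polynomial map $\pi:W\to\mathbb C^n$ on an affine variety is *finite* if $\mathbb C[W]$ is a finitely generated module over $\mathbb C[z_1,\dots,z_n]$ via $\pi^*$. Finite maps stay finite on closed subvarieties, are closed, have finite fibres, and satisfy $\dim\pi(T)=\dim T$ for $T$ closed. Hence also $\dim\pi^{-1}(T')\le\dim T'$ for closed $T'$. For example, $t\mapsto t^2$ is finite on $\mathbb C$. On $\mathbb C^*$ the map $t\mapsto t$ to $\mathbb C$ is not finite, since its image is not closed.

*The complexification.* For a real algebraic set $X_0\subset\mathbb R^N$ let $X\subset\mathbb C^N$ be its Zariski closure. A complex polynomial $p_1+ip_2$, with $p_1,p_2$ real, vanishes on $X_0$ if and only if $p_1$ and $p_2$ do. So $\mathbb C[X]=\mathbb R[X_0]\otimes\mathbb C$, which is integral over $\mathbb R[X_0]$, and therefore $\dim_{\mathbb C}X=\dim X_0=m$. Also $X=\bar X$, as $X$ is the closure of a set of real points. A warning: $X_0=\{x^2+y^2=0\}\subset\mathbb R^2$ is the origin, so $X$ is the origin too, and not the pair of lines with the same equation.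

## 3. Circles, ellipses and a nodal cubic, by hand

Let $X_0=\{x^2+y^2=1\}\subset\mathbb R^2$. On its complexification $X$ put $t=x+iy$. Then $x-iy=1/t$, so $X\cong\mathbb C^*$ with $\mathbb C[X]=\mathbb C[t,1/t]$, and $X_0$ is $\{|t|=1\}$.

**Example 1 (a failure with good real points).** Let $g=\tfrac12(3x+iy)=t+\tfrac1{2t}$ and $\pi=(g,0):X\to\mathbb C^2$. It is finite, because $t^2-gt+\tfrac12=0$ and $1/t=2g-2t$. On the circle $g$ is an injective immersion onto an ellipse. So on real points nothing is wrong, and $n=2=m+1$. But $\pi(X_0)$ is an ellipse in a complex line, so it is not polynomially convex. What is wrong is visible at the *complex* points: $g$ identifies $t$ with $1/(2t)$, so $\pi$ is two-to-one on $X$. On the circle the partner $1/(2t)$ has modulus $\tfrac12$, so injectivity on $X_0$ does not see it.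

**Example 2 (a success).** Let $X_0=\mathbb R$, $X=\mathbb C$, and $\pi(t)=(t^2,\,t^3+it)$. If $\pi(s)=\pi(t)$ with $s\neq t$, then $s=-t$ and $t^3+it=0$, so $t^2=-i$. Thus $\pi$ identifies exactly one pair of points, the two square roots of $-i$. Let $A=\mathbb C[t^2,t^3+it]\subset B=\mathbb C[t]$ and $D=t^2+i\in A$. Since $B=\mathbb C[t^2]+t\,\mathbb C[t^2]$ and $Dt=t^3+it\in A$, we get
$$DB\subset A .$$
Let now $K\subset\mathbb R$ be compact and $\nu$ annihilating on $K$. For every polynomial $b$ the function $Db$ has the form $p\circ\pi$, so $\int b\,D\,d\nu=0$. Polynomials are dense in $C(K)$, so $D\nu=0$. As $D$ has no zero on $\mathbb R$, $\nu=0$. Hence $P(\pi(K))=C(\pi(K))$.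

A nonzero element $D\in A$ with $DB\subset A$ will be called a *conductor element*. It allows us to multiply an annihilating measure by something nonzero and obtain a measure that annihilates all polynomials on $\mathbb R^N$.

**Example 3 (a conductor element with a real zero).** Again $X_0=\mathbb R$. Let $u=t(t-2i)$ and $\pi=(u,tu)$. The only identified pair is $\{0,2i\}$: if $u(s)=u(t)$ and $s u(s)=tu(t)$ with $s\ne t$, then $u=0$. Since $t^2=u+2it$, we have $B=\mathbb C[u]+t\,\mathbb C[u]$, and $D=u$ satisfies $DB\subset A$. For an annihilating $\nu$ we get only $u\nu=0$, so $\nu$ is carried by the point $0$. We then look at $\pi$ on the single point $W=\{0\}$, where $A=B=\mathbb C$ and $D=1$, and conclude $\nu=0$.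

So the natural place to look for a conductor element is not $X$ but the Zariski closure $W$ of the support of $\nu$.

## 4. The double locus, and the subvarieties hidden in it

The first thing to try is to choose $\pi$ so generic that it embeds the whole complexification $X$ as a closed subvariety. Then $A=B$, so every polynomial on $X$ is of the form $p\circ\pi$, and Stone–Weierstrass finishes the proof. A parameter count shows when this can be hoped for: pairs $(y,y')\in X\times X$ depend on $2m$ parameters, and $\pi(y)=\pi(y')$ is $n$ conditions, so the expected dimension of the set of double pairs is $2m-n$. This is negative only for $n\ge2m+1$. For $n=m+1$ it is $m-1\ge0$.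

Double points really do occur. For $X=\mathbb C$ and two cubic polynomials $p,q$ with coefficients $p_j,q_j$, set $e_1=s+t$, $e_2=st$. Dividing $p(s)-p(t)$ and $q(s)-q(t)$ by $s-t$ gives
$$p_3(e_1^2-e_2)+p_2e_1+p_1=0,\qquad q_3(e_1^2-e_2)+q_2e_1+q_1=0.$$
Eliminating $e_1^2-e_2$ leaves $(p_2q_3-q_2p_3)e_1+(p_1q_3-q_1p_3)=0$. So for generic $p,q$ there is exactly one solution $(e_1,e_2)$, that is, one unordered pair $\{s,t\}$. Its members are distinct for generic $p,q$, because $e_1^2-4e_2$ is a rational function of the coefficients and is nonzero in Example 2. A generic cubic map $\mathbb C\to\mathbb C^2$ has a double point.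

The next attempt is the method of Examples 2 and 3: for generic $\pi$ one expects the double locus to have dimension less than $m$, so that $\pi$ is injective at a generic point of $X$. Find a conductor element $D$ on $X$, deduce that $\nu$ lives on $\{D=0\}$, and repeat there. The repetition is where this stops. The set $\{D=0\}$ contains the double locus, and *on the double locus $\pi$ is nowhere injective*.

**Example 4 (the exact failure).** Let $X_0=S^1\times\mathbb R\subset\mathbb R^3$ with coordinates $(x,y,s)$, so $m=2$, $X=\mathbb C^*\times\mathbb C$, and let
$$\pi=(g,\,s,\,st),\qquad g=t+\tfrac1{2t},\quad t=x+iy,$$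
so $n=3=m+1$. The map is finite, as in Example 1. It is injective on $X_0$ (already $(g,s)$ is), and it is injective at all points with $s\ne0$, because there $t=(st)/s$. Since $B=\mathbb C[g,s]+t\,\mathbb C[g,s]$, the element $D=s$ satisfies $DB\subset A$. But for an annihilating $\nu$ we learn only that $\nu$ is carried by $\{s=0\}$, and on $W=\{s=0\}$ the map $\pi=(g,0,0)$ is that of Example 1. Indeed, for $K=S^1\times\{0\}$ the set $\pi(K)$ is an ellipse in a complex line, and the measure $dz_1$ on the ellipse, pulled back to $K$, annihilates all $p\circ\pi$.

The task is therefore the following: for generic $\pi$, show that $\pi$ is generically injective on every subvariety $W$ that can arise as the Zariski closure of $\operatorname{supp}\nu$. There are far too many such $W$ to treat them one at a time by moving $\pi$.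

## 5. Alternating between $\pi$ and $\bar\pi$

What distinguishes the relevant $W$ from arbitrary subvarieties of $X$ is that they are closures of sets of *real* points, so $W=\bar W$. Suppose $\pi$ is generically two-to-one on such a $W$. By conjugation $\bar\pi$ is generically two-to-one on $W$ as well. So from a generic $y_0\in W$ we can move to a $\pi$-partner $y_1$, from there to a $\bar\pi$-partner $y_2$, then to a $\pi$-partner $y_3$, and so on, without ever leaving $W$.

**Definition.** Let $(\pi,\pi')\in\mathcal P^n\times\mathcal P^n$. An *alternating chain* for $(\pi,\pi')$ is a sequence $y_0,\dots,y_{m+1}\in X$ with $y_i\ne y_{i+1}$ for all $i$, with $\pi(y_i)=\pi(y_{i+1})$ for $i$ even and $\pi'(y_i)=\pi'(y_{i+1})$ for $i$ odd.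

In Example 1, $\bar g=\tfrac12(3x-iy)=\tfrac t2+\tfrac1t$ identifies $t$ with $2/t$. Alternating gives
$$t,\quad \tfrac1{2t},\quad 4t,\quad \tfrac1{8t},\quad 16t,\ \dots$$
which can be continued for ever. In Example 2, $m+2=3$: a chain $y_0,y_1,y_2$ would need $y_1^2=-i$ (to have a $\pi$-partner) and $y_1^2=i$ (to have a $\bar\pi$-partner), so there is none.

Now count. If the points $y_0,\dots,y_k$ are distinct, they depend on $(k+1)m$ parameters, and there are $kn$ conditions. The balance is
$$(k+1)m-kn=m-k(n-m)\le m-k,$$
which is negative once $k\ge m+1$. That is the reason for the length $m+2$ in the definition: **one link costs at least one dimension, and we have only $m$ to spend.** A double point alone can be afforded; a long chain cannot.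

Two points need care. Points of a chain may coincide, such as $y_2=y_0$, and then conditions may become dependent. And $\bar\pi$ is not independent of $\pi$, nor is it an algebraic function of $\pi$. The first is handled by a graph, the second by treating $\pi'$ as an independent variable and then passing to real parameters.

Alternating chains are an obstruction to our method, not to the conclusion. For $X_0=\mathbb R$ and $\pi(t)=((t-i)^2,0)$ the chain $t,\,2i-t,\,t-4i,\dots$ exists for every $t\ne i,3i$ (here $m+2=3$). Yet $\pi$ maps $\mathbb R$ injectively onto a parabola in a complex line with first coordinate $(t^2-1)-2it$, whose imaginary part is a real coordinate; polynomials are dense in the continuous functions on its compact subsets by a classical theorem (Mergelyan's, since such subsets have empty interior and connected complement).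

## 6. Generic maps are finite and have no alternating chains

From here on $X_0,X,m,n,d,\mathcal P,\mathcal P_{\mathbb R}$ are as in Theorem 3.

**Step 1: generic $\pi$ is finite on $X$.** This step makes images of closed sets closed and lets us use commutative algebra later.

**Lemma 5.** There is a nonempty Zariski open set $\mathcal U\subset\mathcal P^n$ such that $\pi|_X$ and $\bar\pi|_X$ are finite for all $\pi\in\mathcal U$.

*Proof.* Let $\bar X^{\mathbb P}\subset\mathbb P^N$ be the projective closure of $X$ and $X_\infty$ its part in the hyperplane $x_0=0$, so $\dim X_\infty\le m-1$. Let $\mathcal U$ be the set of $\pi$ for which the degree-$d$ parts of $\pi_1,\dots,\pi_n$ have no common zero on $X_\infty$.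

*$\mathcal U$ is open.* The pairs (point of $X_\infty$, $\pi$) such that all degree-$d$ parts vanish at the point form a closed subset of $X_\infty\times\mathcal P^n$. Its projection to $\mathcal P^n$ is closed because $X_\infty$ is projective, and $\mathcal U$ is the complement.

*$\mathcal U$ is nonempty.* Take $\pi_j=\ell_j^d$ with generic linear forms $\ell_j$ in $x_1,\dots,x_N$. Each successive generic form vanishes identically on no component of what is left of $X_\infty$, so it lowers the dimension by at least one. Since $n\ge m+1>\dim X_\infty$, the common zero set on $X_\infty$ is empty.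

*Finiteness.* Let $\pi\in\mathcal U$ and let $\tilde\pi_j$ be the degree-$d$ homogenization of $\pi_j$. On $x_0=0$ it restricts to the degree-$d$ part of $\pi_j$. So $x_0^d,\tilde\pi_1,\dots,\tilde\pi_n$ have no common zero on $\bar X^{\mathbb P}$, and
$$F=[x_0^d:\tilde\pi_1:\dots:\tilde\pi_n]:\bar X^{\mathbb P}\to\mathbb P^n$$
is a morphism with $F^*\mathcal O(1)=\mathcal O(d)$, which is ample. If a fibre of $F$ had positive dimension, it would contain a projective curve on which $F^*\mathcal O(1)$ is trivial, which is impossible for an ample bundle. So $F$ is proper with finite fibres, hence finite. The preimage under $F$ of the affine chart where the first coordinate is nonzero is $\{x_0\neq0\}\cap\bar X^{\mathbb P}=X$, and there $F$ is $\pi$. So $\pi|_X$ is finite.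

Finally $\bar\pi=c\circ\pi\circ c$ with $c$ the conjugation and $X=\bar X$. If $\mathbb C[X]$ is generated as a module over $\pi^*\mathbb C[z]$ by $b_1,\dots,b_k$, then it is generated over $\bar\pi^*\mathbb C[z]$ by the polynomials with conjugated coefficients. So $\bar\pi|_X$ is finite. $\square$

**Step 2: the dimension count for chains.** Here $\pi$ and $\pi'$ are independent.

**Lemma 6.** The set $\mathcal B$ of $(\pi,\pi')\in\mathcal P^n\times\mathcal P^n$ admitting an alternating chain is contained in a proper Zariski closed subset.

*Proof.* *Patterns.* A pattern is a surjection $\varphi:\{0,\dots,m+1\}\to\{1,\dots,V\}$ with $\varphi(i)\ne\varphi(i+1)$ for all $i$. There are finitely many, and each chain has exactly one pattern up to renaming the values: it records which $y_i$ coincide. Let $I_\varphi$ be the variety of all $(v_1,\dots,v_V,\pi,\pi')$ with $v_k\in X$ pairwise distinct such that $y_i=v_{\varphi(i)}$ is an alternating chain for $(\pi,\pi')$. Then $\mathcal B$ is the union of the projections of the $I_\varphi$, and it suffices to show $\dim I_\varphi<\dim(\mathcal P^n\times\mathcal P^n)$ for every $\varphi$. Indeed, the closure of the projection then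 has smaller dimension as well, and a finite union of such closures is proper.

*The number of independent conditions.* Let $G_1$ (resp. $G_2$) be the graph on $\{1,\dots,V\}$ with edges $\{\varphi(i),\varphi(i+1)\}$ for $i$ even (resp. odd), $0\le i\le m$. Let $c_1,c_2$ be their numbers of connected components, isolated vertices included. Fix distinct $v_1,\dots,v_V$. The condition on $\pi$ is that each $\pi_j$ takes equal values at $v_k,v_l$ whenever $k,l$ lie in the same component of $G_1$. We claim that evaluation $\mathcal P\to\mathbb C^V$, $p\mapsto(p(v_k))_k$, is surjective. Choose a linear form $\lambda$ with distinct values at the $v_k$. The polynomials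
$$L_k=\prod_{l\neq k}\frac{\lambda-\lambda(v_l)}{\lambda(v_k)-\lambda(v_l)}$$
have degree $V-1\le m+1\le d$ and satisfy $L_k(v_l)=\delta_{kl}$. The vectors in $\mathbb C^V$ that are constant on the components of $G_1$ form a subspace of codimension $V-c_1$. So the condition on $\pi$ defines a linear subspace of codimension exactly $n(V-c_1)$, and likewise that on $\pi'$ one of codimension $n(V-c_2)$. Since $(v_1,\dots,v_V)$ ranges over a set of dimension at most $Vm$,
$$\dim I_\varphi\le\dim(\mathcal P^n\times\mathcal P^n)+Vm-n(2V-c_1-c_2). \tag{2}$$

*The graph $H$.* Let $H$ be the bipartite multigraph whose nodes are the components of $G_1$ and the components of $G_2$, and whose edges are the elements $1,\dots,V$: the edge $k$ joins the $G_1$-component of $k$ to the $G_2$-component of $k$. So $H$ has $c_1+c_2$ nodes and $V$ edges. Put $e_i=\varphi(i)$. Since $\varphi$ is surjective, $e_0,\dots,e_{m+1}$ are all the edges of $H$, possibly with repetition. The edges $e_i,e_{i+1}$ are distinct, and they share their $G_1$-node if $i$ is even and their $G_2$-node if $i$ is odd. So if $x_0$ is the $G_2$-node of $e_0$, and $x_{i+1}$ is the node of $e_i$ in $G_1$ for $i$ even and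 in $G_2$ for $i$ odd, then $e_i$ joins $x_i$ to $x_{i+1}$. That is, $e_0,\dots,e_{m+1}$ is a walk in $H$ in which consecutive edges are distinct. The walk uses every edge, and every node is an endpoint of an edge, so $H$ is connected. Therefore $c_1+c_2\le V+1$, with equality if and only if $H$ is a tree.

*Case 1: $H$ is a tree.* A walk in a tree with consecutive edges distinct visits no node twice. For suppose $x_i=x_j$ with $i<j$ and $j-i$ minimal. Then $j-i=1$ would be a loop, $j-i=2$ would force $e_i=e_{i+1}$ since a tree has no double edges, and $j-i\ge3$ would give a cycle. So the $e_i$ are pairwise distinct, and $V=m+2$. Now $2V-c_1-c_2=V-1$, and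
$$Vm-n(V-1)\le Vm-(m+1)(V-1)=m+1-V=-1<0.$$

*Case 2: $H$ is not a tree.* Then $c_1+c_2\le V$, so $2V-c_1-c_2\ge V$ and
$$Vm-n(2V-c_1-c_2)\le V(m-n)<0.$$

In both cases (2) gives $\dim I_\varphi<\dim(\mathcal P^n\times\mathcal P^n)$. $\square$

For $m=1$ and $n=2$ the whole lemma is two lines. The pattern $(1,2,3)$ has $c_1=c_2=2$, $H$ is a path with three edges, and the balance is $3-2\cdot2=-1$. The pattern $(1,2,1)$ has $c_1=c_2=1$, $H$ is a double edge, and the balance is $2-2\cdot2=-2$.

**Step 3: back to $\pi'=\bar\pi$.** The purpose is to see that a generic pair with $\pi'=\bar\pi$ is as good as a generic pair. By Lemmas 5 and 6, and because the vector space $\mathcal P^n\times\mathcal P^n$ is irreducible, there is a proper Zariski closed $\mathcal Z\subset\mathcal P^n\times\mathcal P^n$ containing $\mathcal B$ and $(\mathcal P^n\setminus\mathcal U)\times\mathcal P^n$. The map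
$$(a,b)\mapsto(a+ib,\ a-ib)$$
is a complex-linear automorphism of $\mathcal P^n\times\mathcal P^n$. So the preimage of $\mathcal Z$ is again a proper Zariski closed set. The real subspace $\mathcal P_{\mathbb R}^n\times\mathcal P_{\mathbb R}^n$ is Zariski dense in $\mathcal P^n\times\mathcal P^n$, and on it the map is $(a,b)\mapsto(\pi,\bar\pi)$ with $\pi=a+ib$. Hence
$$\mathcal E=\{(a,b)\in\mathcal P_{\mathbb R}^n\times\mathcal P_{\mathbb R}^n:\ (a+ib,a-ib)\in\mathcal Z\}$$
is a proper real algebraic subset. For $(a,b)\notin\mathcal E$ and $\pi=a+ib$:
$$\pi|_X\text{ and }\bar\pi|_X\text{ are finite;} \tag{3}$$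
$$\text{there is no alternating chain for }(\pi,\bar\pi). \tag{4}$$
Fix such a $\pi$ until the end of Section 8.

**Step 4: $\pi$ is injective on $X_0$.** Suppose $y\ne y'$ in $X_0$ and $\pi(y)=\pi(y')$. As $y,y'$ are real, $\bar\pi(y)=\overline{\pi(y)}=\overline{\pi(y')}=\bar\pi(y')$. So $y,y',y,y',\dots$ with $m+2$ terms is an alternating chain, contradicting (4).

## 7. A conductor element on every conjugation-invariant subvariety

This section turns the absence of chains into the algebraic statement used in Examples 2 and 3, for all relevant $W$ at once.

**Lemma 7.** Let $W\subset X$ be a nonempty Zariski closed set with $W=\bar W$. Put $B=\mathbb C[W]$, and let $A\subset B$ be the image of $\pi^*:\mathbb C[z_1,\dots,z_n]\to B$. Then there is $D\in A$, $D\ne0$, with $DB\subset A$.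

The condition $W=\bar W$ alone would not do for an arbitrary finite $\pi$. For $\pi(t)=(t^2,t^3+t)$ on $\mathbb C$ and $W=\{i,-i\}$ we have $\pi(i)=\pi(-i)$, so $B=\mathbb C^2$ and $A$ is the diagonal. Then $D(1,0)\in A$ forces $D=0$. Here $\bar\pi=\pi$, and $i,-i,i$ is an alternating chain.

*Proof.* **Step 1: components and degrees.** This sets up a number that measures how far $\pi|_W$ is from being injective at generic points. By (3), $B$ is a finite $A$-module and $\pi(W)$ is closed, with coordinate ring $A$. Let $r=\dim W=\dim\pi(W)$, and let $W^*$ be the union of the $r$-dimensional irreducible components of $W$. Since conjugation permutes the components of $W=\bar W$ and preserves dimension, $W^*=\overline{W^*}$.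

An $r$-dimensional component of $W$ has as image a closed irreducible set of dimension $r$, which is therefore an $r$-dimensional component of $\pi(W)$. Conversely, an $r$-dimensional component $Y$ of $\pi(W)$ is contained in the union of the images of the components of $W$, hence in one of them, and so is equal to it; that component has dimension $r$. For such $Y$ put
$$\delta(Y)=\sum_j[\mathbb C(W_j):\mathbb C(Y)]\ge1,$$
the sum being over the components $W_j$ of $W$ with $\pi(W_j)=Y$.

Let $q\subset A$ be the minimal prime of $Y$. Since $A$ is reduced and $q$ is minimal, $A_q$ is a field, namely $\mathbb C(Y)$. The localization $B_q$ (at the multiplicative set $A\setminus q$) is a reduced finite algebra over this field, hence the product of its residue fields. Its primes are the primes of $B$ lying over $q$. Such a prime defines an irreducible closed subset of $W$ that maps onto $Y$, so it has dimension $r$ and is one of the $W_j$. Thus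
$$A_q=\mathbb C(Y),\qquad B_q=\prod_j\mathbb C(W_j). \tag{5}$$

**Step 2: the claim that $\delta(Y)=1$ for some $r$-dimensional component $Y$ of $\pi(W)$.** This is where chains enter. Suppose $\delta(Y)\ge2$ for all $r$-dimensional components $Y$.

*Partners exist generically.* For each $Y$ there is a dense Zariski open $Y^\circ\subset Y$ such that every $x\in Y^\circ$ has at least two preimages in $W^*$. If two distinct components $W_1,W_2$ of $W$ map onto $Y$, take $Y^\circ=Y\setminus\pi(W_1\cap W_2)$; here $\dim(W_1\cap W_2)<r$, and over $x\in Y^\circ$ there is a point of $W_1$ and a different point of $W_2$. If only one component maps onto $Y$, it has degree $\delta(Y)\ge2$ over $Y$, and in characteristic $0$ the fibre over a generic point has exactly $\delta(Y)$ points.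

Let $N=W^*\cap\pi^{-1}\big(\bigcup_Y(Y\setminus Y^\circ)\big)$. It is closed, and $\dim N<r$ by finiteness. If $y\in W^*\setminus N$, then $\pi(y)$ lies in some $Y$, hence in $Y^\circ$, so there is $y'\in W^*$ with $y'\ne y$ and $\pi(y')=\pi(y)$.

Now conjugate. If $y\in W^*\setminus\bar N$, then $\bar y\in W^*\setminus N$, so there is $w\in W^*$ with $w\neq\bar y$ and $\pi(w)=\pi(\bar y)$. Put $y'=\bar w\in W^*$. Then $y'\ne y$ and $\bar\pi(y')=\overline{\pi(w)}=\overline{\pi(\bar y)}=\bar\pi(y)$. So every $y\in W^*\setminus\bar N$ has a $\bar\pi$-partner in $W^*$.

*Start so generically that the chain never meets the bad set.* Put $N_0=N\cup\bar N$ and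
$$N_{k+1}=W^*\cap\big(\pi^{-1}(\pi(N_k))\cup\bar\pi^{-1}(\bar\pi(N_k))\big)\supset N_k .$$
By finiteness of $\pi$ and $\bar\pi$, all $N_k$ are closed of dimension $<r$. So there is $y_0\in W^*\setminus N_{m+1}$. Inductively, let $y_i\in W^*\setminus N_{m+1-i}$ with $i\le m$. Then $y_i\notin N_0$, so there is $y_{i+1}\in W^*$, $y_{i+1}\ne y_i$, with $\pi(y_{i+1})=\pi(y_i)$ if $i$ is even, and $\bar\pi(y_{i+1})=\bar\pi(y_i)$ if $i$ is odd. Moreover $y_{i+1}\notin N_{m-i}$, since otherwise $y_i$ would lie in $N_{m+1-i}$ by the definition of that set. So the induction continues, and $y_0,\dots,y_{m+1}$ is an alternating chain for $(\pi,\bar\pi)$, contradicting (4). This proves the claim. (For $r=0$ the sets $N_k$ are empty and the argument holds verbatim.)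

**Step 3: from $\delta(Y)=1$ to $D$.** Take $Y$ with $\delta(Y)=1$ and its minimal prime $q$. There is a single $W_j$ over $Y$, of degree one, so by (5) the map $A_q\to B_q$ is an isomorphism, and $(B/A)_q=0$. Since $B/A$ is a finitely generated $A$-module, some element of $A\setminus q$ kills all of its finitely many generators. So the annihilator $\operatorname{Ann}_A(B/A)$ is not contained in $q$. Choose $D\in\operatorname{Ann}_A(B/A)\setminus q$. Then $DB\subset A$, and $D\neq0$ because $0\in q$. $\square$

## 8. The support of an annihilating measure

We finish the proof of Theorem 3. Let $K\subset X_0$ be compact. By Step 4 of Section 6 the map $\pi|_K$ is a homeomorphism onto its image, so by the test (1) we have to show that an annihilating measure $\nu$ on $K$ is zero.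

Suppose $\nu\ne0$. Let $W$ be the Zariski closure in $\mathbb C^N$ of $\operatorname{supp}\nu\subset X_0\subset\mathbb R^N$. Then $W\subset X$, $W\ne\emptyset$, and $W=\bar W$ because $W$ is the closure of a set of real points. Take $D$ from Lemma 7 for this $W$, and represent it by a polynomial on $\mathbb C^N$.

Let $b$ be any polynomial on $\mathbb C^N$. Since $D\,b|_W\in A$, there is a polynomial $p$ with $Db=p\circ\pi$ on $W$, in particular on $\operatorname{supp}\nu$. By (1),
$$\int b\,D\,d\nu=\int p\circ\pi\,d\nu=0 .$$
The set $\operatorname{supp}\nu$ is a compact subset of $\mathbb R^N$, so by Stone–Weierstrass the polynomials $b$ are dense in $C(\operatorname{supp}\nu)$. Hence the measure $D\nu$ is zero, that is, $D=0$ almost everywhere for $|\nu|$. The zero set of the continuous function $D$ on $K$ is closed and carries $\nu$, so it contains $\operatorname{supp}\nu$. As $\operatorname{supp}\nu$ is Zariski dense in $W$, it follows that $D=0$ in $B=\mathbb C[W]$, a contradiction.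

So $\nu=0$ and $P(\pi(K))=C(\pi(K))$. By Lemma 4, $\pi(K)$ is polynomially convex. This proves Theorem 3. $\blacksquare$

The proof has no iteration. In the attempt of Section 4 one starts from $D$ on $X$ and must descend step by step into $\{D=0\}$. Here $W$ is chosen at once as small as possible, and $D$ is found on that $W$. In Example 4 this is what fails: on $W=\{s=0\}$ no such $D$ exists, and alternating chains of every length lie in $W$.

## 9. From real algebraic sets to smooth manifolds: proof of Theorem 1

**Step 1: an algebraic model.** Let $M$ be a compact smooth $m$-manifold without boundary. By the Nash–Tognoli theorem (A. Tognoli 1973; Bochnak–Coste–Roy, *Real Algebraic Geometry*, Thm. 14.1.10), $M$ is diffeomorphic to a nonsingular real algebraic subset of dimension $m$ of some $\mathbb R^N$. So we may assume that $M$ is such a subset. Let $n\ge m+1$, $d\ge m+1$, and apply Theorem 3 with $X_0=K=M$. For $(a,b)\notin\mathcal E$ the map $\pi|_M=a+ib$ is injective, and $P(\pi(M))=C(\pi(M))$.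

**Step 2: generic $\pi$ is an immersion on $M$.** Theorem 3 says nothing about derivatives, so this is checked separately. For a real tangent vector $v\in T_xM$ we have $d\pi_x(v)=da_x(v)+i\,db_x(v)$, which vanishes if and only if $da_x(v)=db_x(v)=0$. Consider
$$S=\{(x,[v],a,b):\ x\in M,\ [v]\in\mathbb P(T_xM),\ (a,b)\in\mathcal P_{\mathbb R}^n\times\mathcal P_{\mathbb R}^n,\ da_x(v)=db_x(v)=0\}.$$
For fixed $(x,[v])$, with $v\ne0$, these are $2n$ real linear conditions on $(a,b)$, one on each of the $2n$ polynomials $a_1,\dots,a_n,b_1,\dots,b_n$. Each is nontrivial, because some linear function has nonzero derivative along $v$. So they are independent, and $S$ is a smooth vector bundle over the $(2m-1)$-dimensional manifold of all $(x,[v])$. Thus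
$$\dim S=\dim(\mathcal P_{\mathbb R}^n\times\mathcal P_{\mathbb R}^n)+(2m-1)-2n<\dim(\mathcal P_{\mathbb R}^n\times\mathcal P_{\mathbb R}^n),$$
and the projection of $S$ to $\mathcal P_{\mathbb R}^n\times\mathcal P_{\mathbb R}^n$ has measure zero. Outside this null set $\pi|_M$ is an immersion.

**Step 3: existence.** The proper real algebraic subset $\mathcal E$ also has measure zero. So
$$\text{for almost every }(a,b),\ \pi|_M:M\to\mathbb C^n\text{ is a smooth embedding with }P(\pi(M))=C(\pi(M)), \tag{6}$$
an injective immersion of a compact manifold being an embedding. By Lemma 4, $\pi(M)$ is polynomially convex. Take $n=m+1$.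

**Step 4: the lower bound.** By fact 1, no compact $m$-manifold is polynomially convex in $\mathbb C^m$. Now let $n<m$, and suppose $K\subset\mathbb C^n$ is polynomially convex. Then $K\times\{0\}\subset\mathbb C^n\times\mathbb C^{m-n}=\mathbb C^m$ is polynomially convex too. Indeed, a point $(z,w)$ with some $w_j\ne0$ is excluded from the hull by the coordinate $w_j$, which vanishes on $K\times\{0\}$, and a point $(z,0)$ with $z\notin K$ is excluded by a polynomial in $z$ alone. So a compact $m$-manifold polynomially convex in $\mathbb C^n$ would be polynomially convex in $\mathbb C^m$, contradicting fact 1. Hence the least $n$ is exactly $m+1$. $\blacksquare$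

## 10. Density and the $G_\delta$ property: proof of Theorem 2

The case $n\le m$ is Step 4 of Section 9. Let $n\ge m+1$, and let $M\subset\mathbb R^N$ be a nonsingular real algebraic model as before. Write $\mathcal G$ for the set of smooth embeddings $f:M\to\mathbb C^n$ with $P(f(M))=C(f(M))$.

**Step 1: $\mathcal G$ is dense.** The $C^\infty$ topology is generated by the $C^r$ topologies with $r$ finite, so it suffices to approximate a given $f\in C^\infty(M,\mathbb C^n)$ in $C^r(M)$ for each finite $r$. Extend $f$ to a smooth map on $\mathbb R^N$. By the Weierstrass approximation theorem with derivatives up to order $r$ on a large ball, $f$ is approximated in $C^r(M)$ by a polynomial map $a_0+ib_0$ with $a_0,b_0$ real. Choose $d\ge m+1$ not smaller than its degree. In the finite-dimensional space $\mathcal P_{\mathbb R}^n\times\mathcal P_{\mathbb R}^n$ for this $d$, pairs $(a,b)$ close to $(a_0,b_0)$ give maps close in $C^r(M)$, and by (6) almost every such pair gives an element of $\mathcal G$.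

**Step 2: $\mathcal G$ is a $G_\delta$.** We write the approximation property as countably many open conditions. Since $M$ is compact, smooth embeddings form an open subset of $C^\infty(M,\mathbb C^n)$. Let $h_1,\dots,h_N\in C(M)$ be the coordinate functions of $M\subset\mathbb R^N$. For $j\ge1$ let $\mathcal G_j$ be the set of $f$ such that for each $i$ there is a polynomial $p_i$ with
$$\|p_i\circ f-h_i\|_M<1/j .$$
This set is open, even in the $C^0$ topology: the finitely many $p_i$ that serve for $f$ are uniformly continuous on a compact neighborhood of $f(M)$, so they serve for all maps that are uniformly close to $f$.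

The map $f$ lies in all $\mathcal G_j$ if and only if the closed algebra $\mathcal A_f\subset C(M)$ generated by the constants and $f_1,\dots,f_n$ contains $h_1,\dots,h_N$. In that case $\mathcal A_f$ contains all polynomials in the real functions $h_i$, which separate the points of $M$, so $\mathcal A_f=C(M)$ by Stone–Weierstrass. The converse is clear. If $f$ is an embedding, then $f:M\to f(M)$ is a homeomorphism carrying $P(f(M))$ to $\mathcal A_f$, so $\mathcal A_f=C(M)$ means $P(f(M))=C(f(M))$. Therefore $\mathcal G$ is the intersection of the open set of embeddings with $\bigcap_{j\ge1}\mathcal G_j$, which is a $G_\delta$.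

**Step 3: each individual $M$.** If $n\ge m+1$, then $\mathcal G$ is dense, so it is nonempty, and by Lemma 4 each of its elements is a polynomially convex smooth embedding. If $n\le m$, there is none. $\blacksquare$
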